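# Intersecting two congruences given by rewriting: an undecidable finiteness question

## 1. Pairs of elements with the same image in a quotient group

Let $A$ be the free group on $x_1,\dots,x_n$, let $\rho_1,\dots,\rho_m$ be nonempty words in the $x_i^{\pm1}$, and let $L$ be the normal closure of the $\rho_j$ in $A$. So $A/L$ is the group with generators $x_i$ and relators $\rho_j$. Write $\delta(a)=(a,a)$ and put
$$P=\{(a,b)\in A\times A:\ aL=bL\}. \tag{1}$$

Since $(a,b)=(ab^{-1},1)\,\delta(b)$, and $ab^{-1}\in L$ exactly when $aL=bL$, we have $P=(L\times 1)\,\delta(A)$. The subgroup $L\times1$ is normal in $A\times A$ and meets $\delta(A)$ trivially, so $P=(L\times1)\rtimes\delta(A)$. The group $P$ is generated by the elements $\delta(x_i)$ and $(\rho_j,1)$: conjugating $(\rho_j,1)$ by $\delta(a)$ gives $(a\rho_ja^{-1},1)$, and these elements generate $L\times 1$.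

Now let $F$ be the free group on $x_1,\dots,x_n,y_1,\dots,y_m$, and define $\alpha,\beta:F\to A$ by
$$\alpha(x_i)=\beta(x_i)=x_i,\qquad \alpha(y_j)=1,\qquad \beta(y_j)=\rho_j,\qquad D=\ker\alpha\cap\ker\beta. \tag{2}$$
The map $(\beta,\alpha):F\to A\times A$ sends $x_i$ to $\delta(x_i)$ and $y_j$ to $(\rho_j,1)$. Its image is $P$ and its kernel is $D$, so $F/D\cong P$.

A normal subgroup of a group is called **finitely normally generated** if it is the normal closure of a finite set. The whole proof turns on one question: *when is $D$ finitely normally generated in $F$?* Equivalently, when do finitely many relators present $P$ on the generators $\delta(x_i),(\rho_j,1)$?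

Here is what this is for. The map $\alpha$ erases the letters $y_j$ and the map $\beta$ expands them to $\rho_j$. Each of these is something a rewriting system can do. Two words are equivalent for both systems at once exactly when they represent the same element of $P$, and a finite set of rules for this common equivalence amounts to a finite set of normal generators of $D$. We shall see that, for $L\ne1$, such a finite set exists exactly when $A/L$ is finite. Then we let the finiteness of $A/L$ depend on whether a word $w$ is trivial in a group with undecidable word problem.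

## 2. Rewriting systems and the intersection of their equivalences

Let $\Sigma$ be a finite ranked alphabet, $X$ a countably infinite set of variables, and $T_\Sigma(X)$ the set of terms.

**Definition.** A *term rewriting system* (TRS) on $\Sigma$ is a finite set $R$ of rules $l\to r$ with $l,r\in T_\Sigma(X)$, where $l$ is not a variable and every variable of $r$ occurs in $l$. We write $s\to_Rt$ if $s=C[l\sigma]$ and $t=C[r\sigma]$ for a context $C$, a substitution $\sigma$ and a rule $l\to r\in R$. Further, $\to_R^+$ and $\to_R^*$ are the transitive and the reflexive transitive closure of $\to_R$, and $\leftrightarrow_R^*$ is the equivalence relation generated by $\to_R$.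

The system is *linear* if no variable occurs twice in a left-hand side or twice in a right-hand side. It is *convergent* if there is no infinite sequence of steps (termination) and any two terms reachable from a common term can be rewritten to a common term (confluence). A term to which no rule applies is *irreducible*. If every term reaches an irreducible term and equivalent irreducible terms are equal, the system is confluent: rewrite the two given terms to irreducible ones, which are equivalent, hence equal.

For example, with one unary symbol $f$, the system $\{f(f(x))\to x\}$ is linear and convergent, and $f^i(x)\leftrightarrow^* f^j(x)$ iff $i\equiv j$ mod $2$. If $S=\{f^3(x)\to x\}$, then the intersection of the two equivalences relates $f^i(x)$ and $f^j(x)$ iff $i\equiv j$ mod $6$, and it is $\leftrightarrow_U^*$ for $U=\{f^6(x)\to x\}$.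

An *equational theory* is an equivalence relation on $T_\Sigma(X)$ closed under contexts and substitutions. The theory generated by a set $U$ of pairs is the smallest one containing $U$. For a TRS $U$ it is $\leftrightarrow_U^*$. The intersection of two equational theories is an equational theory. So the following question only asks about finiteness, together with the possibility of orienting equations as legal rules.

> INSTANCE: two TRSs $R$ and $S$ on the same ranked alphabet $\Sigma$. QUESTION: does there exist a TRS $U$ on $\Sigma$ such that $\leftrightarrow_R^*\cap\leftrightarrow_S^*=\leftrightarrow_U^*$?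

The problem comes from "Intersection of the reflexive transitive closures of two rewrite relations induced by term rewriting systems" (http://publicatio.bibl.u-szeged.hu/13933/2/ipl.pdf). The corresponding questions for $\to_R^+\cap\to_S^+=\to_U^+$ and for $\to_R^*\cap\to_S^*=\to_U^*$ are known to be undecidable, for convergent linear $R$ and $S$. The conjecture is that the question above is undecidable too. It is true.

**Theorem 1.** There are a fixed finite alphabet $\Gamma$ of unary symbols, a fixed convergent linear TRS $R$ on $\Gamma$, and a finitely presented group $H$ with undecidable word problem such that from each word $w$ over the generators of $H$ and their inverses one can compute a convergent linear TRS $S_w$ on $\Gamma$ with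
$$\exists\text{ TRS }U:\ \leftrightarrow_R^*\cap\leftrightarrow_{S_w}^*=\leftrightarrow_U^*\iff w=1\text{ in }H. \tag{3}$$
Hence the problem is undecidable. Its set of yes-instances is not even co-r.e. Only two rules of $S_w$ depend on $w$.

**Theorem 2.** Let $\Sigma$ be a fixed finite signature, and consider the problem restricted to TRSs on $\Sigma$.

1. If $\Sigma$ has at least two unary symbols, or a constant together with a symbol of arity $\ge2$, the problem is undecidable, even for convergent linear $R,S$ with $R$ fixed.
2. If $\Sigma$ has at least two non-constant symbols, the problem is undecidable, even with $R$ fixed.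
3. If $\Sigma$ has no symbol of arity $\ge2$ and at most one unary symbol, the answer is always "yes".

A signature outside 2 and 3 has exactly one non-constant symbol, and its arity is $\ge2$; if there is also a constant, it falls under 1. So every $\Sigma$ is classified except those consisting of exactly one symbol, of arity $\ge2$. That case is not settled here.

Where does the difficulty lie? When $R$ and $S$ are convergent, the intersection is a decidable relation: compare normal forms for $R$, then for $S$. The undecidability has to come from the finiteness of $U$, and that is why we look at finite presentability of $P$.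

## 3. Erasing against expanding: from rules to normal generators of $D$

Keep the notation of Section 1. Let $\Gamma=\{x_i,\bar x_i,y_j,\bar y_j:1\le i\le n,\ 1\le j\le m\}$, all unary. Identify the word $a_1\cdots a_q\in\Gamma^*$ with the term $a_1(\cdots a_q(x)\cdots)$. Every rule of a TRS on $\Gamma$ has the form $u(x)\to v(x)$ with $u\ne\lambda$ (the empty word), because there are no constants and the variable of the right side must occur on the left. So $s\leftrightarrow_U^*t$ holds iff $s=w_1(x)$ and $t=w_2(x)$ for the same variable $x$, with $w_1,w_2$ congruent modulo the monoid congruence on $\Gamma^*$ generated by the pairs $(u,v)$. We may therefore work with words.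

Write inverse letters in $\rho_j$ as $\bar x_i$, and let $\bar\rho_j$ be the formal inverse of $\rho_j$ (reverse the word and exchange $x_i\leftrightarrow\bar x_i$). Let
$$R:\quad x_i\bar x_i\to\lambda,\quad \bar x_ix_i\to\lambda,\quad y_j\to\lambda,\quad \bar y_j\to\lambda; \tag{4}$$
$$S:\quad x_i\bar x_i\to\lambda,\quad \bar x_ix_i\to\lambda,\quad y_j\to\rho_j,\quad \bar y_j\to\bar\rho_j. \tag{5}$$
Denote by $\alpha,\beta:\Gamma^*\to A$ also the monoid maps obtained by sending each word to the element of $F$ it represents (with $\bar a\mapsto a^{-1}$) and applying (2).

**Lemma 3.** (a) $R$ and $S$ are linear and convergent, with $u\leftrightarrow_R^*v\iff\alpha(u)=\alpha(v)$ and $u\leftrightarrow_S^*v\iff\beta(u)=\beta(v)$. (b) A TRS $U$ on $\Gamma$ with $\leftrightarrow_U^*=\leftrightarrow_R^*\cap\leftrightarrow_S^*$ exists iff $D$ is finitely normally generated in $F$.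

**Proof of (a): find the normal forms.** Linearity is clear. Each step lowers the pair (number of letters $y_j,\bar y_j$; length) lexicographically: the rules for $y_j,\bar y_j$ lower the first entry, and the cancellations keep it and lower the second. So both systems terminate. In both systems the irreducible words are exactly the freely reduced words over the $x_i,\bar x_i$, and on these $\alpha$ and $\beta$ agree and are injective. The rules of $R$ preserve $\alpha$. Hence $u\leftrightarrow_R^*v$ implies $\alpha(u)=\alpha(v)$. Conversely, if $\alpha(u)=\alpha(v)$, then irreducible words reached from $u$ and from $v$ have the same image in $A$, so they are equal and $u\leftrightarrow_R^*v$. In particular equivalent irreducible words are equal, so $R$ is convergent. The argument for $S$ and $\beta$ is the same.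

So $\theta:=\leftrightarrow_R^*\cap\leftrightarrow_S^*$ is the kernel congruence of $(\beta,\alpha):\Gamma^*\to A\times A$, that is, of $\Gamma^*\to F\to F/D\cong P$.

**Proof of (b), from $U$ to $D$.** Let $U=\{u_i\to v_i\}$ satisfy $\leftrightarrow_U^*=\theta$, and let $D'$ be the normal closure in $F$ of the finitely many elements $u_iv_i^{-1}$. As $u_i\,\theta\,v_i$, we have $D'\subseteq D$. Let $d\in D$ be represented by a word over $\Gamma$, also called $d$. Then $d\,\theta\,\lambda$, so $d\leftrightarrow_U^*\lambda$. A step replaces $pu_iq$ by $pv_iq$, and $(pu_iq)(pv_iq)^{-1}=p\,u_iv_i^{-1}p^{-1}\in D'$, so each step preserves the coset modulo $D'$. Thus $d\in D'$, and $D=D'$.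

**Proof of (b), from $D$ to $U$.** Let $D$ be the normal closure of elements represented by nonempty words $d_1,\dots,d_q$ (the trivial element is represented by $x_1\bar x_1$). Let
$$U=\{a\bar a\to\lambda,\ \bar aa\to\lambda:\ a\in\{x_i,y_j\}\}\cup\{d_i\to\lambda\}.$$
The quotient of $\Gamma^*$ by $\leftrightarrow_U^*$ is the group $F/D$, with each word going to its class in $F/D$. So $\leftrightarrow_U^*=\theta$. $\square$

## 4. Three quotients by hand

**$A/L$ cyclic of order 5.** Let $n=m=1$, $\rho=x^5$. Then $P\subset\mathbb Z^2$ is generated by $(1,1)$ and $(5,0)$ and is free abelian on them. So $D$ is the commutator subgroup of $F=\langle x,y\rangle$, the normal closure of $xyx^{-1}y^{-1}$, and $U$ consists of the cancellation rules and $xy\bar x\bar y\to\lambda$.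

**$A/L$ trivial.** Let $A=\langle a,b\rangle$, $\rho_1=a$, $\rho_2=b$. Then $P=A\times A$. Put $z_1=y_1^{-1}a$, $z_2=y_2^{-1}b$ in $F$. These map to $(1,a)$ and $(1,b)$, while $y_1,y_2$ map to $(a,1)$ and $(b,1)$. The letters $y_1,y_2,z_1,z_2$ are free generators of $F$, and $A\times A$ is presented on their images by the four relations $[y_i,z_j]=1$. So $D$ is the normal closure of four commutators. (Here and below, $[g,h]=ghg^{-1}h^{-1}$.)

**$A/L$ infinite cyclic.** Let $A=\langle a,b\rangle$ and $m=1$, $\rho=b$, so $A/L=\langle a\rangle\cong\mathbb Z$. For every integer $k$ the element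
$$d_k=[\,b\,y^{-1},\ a^k y\,a^{-k}\,]\in F \tag{6}$$
lies in $D$: under $\alpha$ the second entry becomes $1$, and under $\beta$ the first does. It expresses that $(1,b)$ and $(a^kba^{-k},1)$ commute. There are infinitely many such relations, and nothing in sight derives $d_{k+1}$ from $d_0,\dots,d_k$. In the second example, by contrast, $a=y_1z_1$ is built from letters whose commutation is already known. In Section 6 we check by hand that in this third case no finite set suffices.

The examples suggest the criterion.

**Proposition 4.** (a) If $A/L$ is finite, $D$ is finitely normally generated in $F$. (b) If $L\ne1$ and $A/L$ is infinite, it is not.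

## 5. Adding $w$ to the relators does not work

Grant Proposition 4. Let $H=\langle h_1,\dots,h_d\mid\sigma_1,\dots,\sigma_p\rangle$ have undecidable word problem. The first thing to try is to put $w$ itself among the relators: take $A$ free on the $h_i$ and the words $\sigma_1,\dots,\sigma_p,w$ as $\rho$'s, so that $A/L=H/\langle\langle w\rangle\rangle$, where $\langle\langle w\rangle\rangle$ is the normal closure of $w$.

This breaks because Proposition 4 sees only whether $A/L$ is finite. If $w=1$, then $A/L=H$, which is infinite, since a finite group has decidable word problem. If $w\ne1$, the quotient may well be infinite too. For instance, if we replace $H$ by $H*\langle c\rangle$ and take $w$ in the $h_i^{\pm1}$, the word problem for these $w$ is still undecidable, but $A/L$ always maps onto $\langle c\rangle\cong\mathbb Z$. Also $L\neq 1$ there, since otherwise the group would be free, with decidable word problem. So the answer to our question is "no" for every $w$, and the instance carries no information.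

What is needed is a group $Q_w$ that is *finite if $w=1$ and infinite if $w\neq1$*. The construction, in Section 7, makes $Q_w$ collapse completely when $w=1$. Its mechanism is a single relation:
$$v^{-1}uv=u^2\quad\text{and}\quad v=1\quad\Longrightarrow\quad u=u^2,\ \text{so } u=1. \tag{7}$$
A chain of such relations falls like dominoes: if the first conjugating letter dies, everything dies. The work lies in showing that nothing collapses when $w\ne1$.

## 6. Finite normal generation of $D$ and finiteness of $A/L$

We use these textbook facts (Lyndon–Schupp, *Combinatorial Group Theory*; Serre, *Trees*).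

* **Finite presentations.** A finite-index subgroup of a finitely presented group is finitely presented. If a group is finitely presented, then for every finite generating set the kernel from the free group on it is finitely normally generated (B. H. Neumann).
* **Free groups.** Subgroups of free groups are free. A nontrivial normal subgroup of infinite index in a free group is not finitely generated.
* **HNN extensions.** Let $B$ be a group and $\varphi_i:E_i\to E_i'$ isomorphisms between subgroups of $B$. The HNN extension is $G=\langle B,t_i\mid t_iet_i^{-1}=\varphi_i(e)\ (e\in E_i)\rangle$. The base $B$ embeds in $G$. *Britton's Lemma*: if a word $g_0t_{i_1}^{\epsilon_1}g_1\cdots t_{i_l}^{\epsilon_l}g_l$ with $l\ge1$, $g_j\in B$, equals $1$ in $G$, it contains a *pinch*: a subword $t_iet_i^{-1}$ with $e\in E_i$, or $t_i^{-1}e't_i$ with $e'\in E_i'$. If relations are written as $t^{-1}et=\varphi(e)$, exchange the roles of $t$ and $t^{-1}$.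
* **Amalgamated products.** If $C$ embeds in $K$ and in $Q'$, then $K$ and $Q'$ embed in $K*_CQ'$.
* **Bass–Serre trees.** An HNN extension $G$ with base $B$ acts without inversions on a tree whose vertex stabilizers are the conjugates of $B$. If a group acts without inversions on a tree, an element that fixes no vertex is *hyperbolic*: it has a unique axis, a line on which it acts as a nontrivial translation.

Two small examples. In $BS=\langle r,s\mid s^{-1}rs=r^2\rangle$, an HNN extension of $\langle r\rangle\cong\mathbb Z$, the word $srs^{-1}r^{-a}$ has no pinch, because $r\notin\langle r^2\rangle$; so $srs^{-1}\notin\langle r\rangle$. And $\mathbb Z=\langle t\rangle$, an HNN extension of the trivial group, has a line as its tree, and $t$ translates it by one edge.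

**Proof of Proposition 4(a).** The group $P$ is the preimage in $A\times A$ of the diagonal of $A/L\times A/L$, so its index is $|A/L|<\infty$. As $A\times A$ is finitely presented, so is $P\cong F/D$, and Neumann's theorem gives the claim. $\square$

For (b), assume $L\ne1$ and $A/L$ infinite. The plan is to write $D$ as the union of an ascending chain of normal subgroups $D_k$, each the kernel of a map onto an HNN extension $G_k$ that we can analyze, and to show that no $D_k$ equals $D$.

**Step 1: build the approximations $G_k$ to $P$.** In $P=(L\times1)\rtimes\delta(A)$ the element $\delta(x_i)$ conjugates all of $L\times 1$. We impose only the part of this visible in a finitely generated piece of $L$. For $k\ge0$ let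
$$L_k=\langle\, g\rho_jg^{-1}:\ 1\le j\le m,\ g\in A,\ |g|\le k\,\rangle,\qquad E_{k,i}=L_k\cap x_i^{-1}L_kx_i .$$
The $L_k$ are finitely generated, $L_k\subseteq L_{k+1}$, and $\bigcup_kL_k=L$. Conjugation $e\mapsto x_iex_i^{-1}$ is an isomorphism from $E_{k,i}$ onto $x_iL_kx_i^{-1}\cap L_k$. So
$$G_k=\langle L_k,t_1,\dots,t_n\mid t_iet_i^{-1}=x_iex_i^{-1}\ (e\in E_{k,i},\ 1\le i\le n)\rangle \tag{8}$$
is an HNN extension with base $L_k$. Define $\psi_k:G_k\to P$ by $\ell\mapsto(\ell,1)$ and $t_i\mapsto\delta(x_i)$; the relations hold in $P$ since $\delta(x_i)(e,1)\delta(x_i)^{-1}=(x_iex_i^{-1},1)$. Define $\varepsilon_k:F\to G_k$ by $x_i\mapsto t_i$, $y_j\mapsto\rho_j\in L_0\subseteq L_k$. Comparing values on generators, $\psi_k\varepsilon_k=(\beta,\alpha)$.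

**Step 2: show that $\varepsilon_k$ is onto**, so that $G_k$ is a quotient of $F$. The image contains the $t_i$. We show by induction on $|g|\le k$ that it contains $g\rho_jg^{-1}\in L_k$. For $g=1$ this is $\varepsilon_k(y_j)$. Let $g=x_ig'$ be reduced. Then $e=g'\rho_jg'^{-1}$ and $x_iex_i^{-1}=g\rho_jg^{-1}$ both lie in $L_k$, so $e\in E_{k,i}$ and $g\rho_jg^{-1}=t_iet_i^{-1}$ in $G_k$; by induction $e$ is in the image, hence so is $g\rho_jg^{-1}$. Let $g=x_i^{-1}g'$ be reduced. Then $e=g\rho_jg^{-1}$ and $x_iex_i^{-1}=g'\rho_jg'^{-1}$ both lie in $L_k$, so $e\in E_{k,i}$ and $e=t_i^{-1}(g'\rho_jg'^{-1})t_i$ in $G_k$, which is in the image by induction.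

**Step 3: show that the kernels exhaust $D$.** Put $D_k=\ker\varepsilon_k$. Since $\psi_k\varepsilon_k=(\beta,\alpha)$, we have $D_k\subseteq D$. As $E_{k,i}\subseteq E_{k+1,i}$, there is a map $G_k\to G_{k+1}$ with $\ell\mapsto\ell$, $t_i\mapsto t_i$; it carries $\varepsilon_k$ to $\varepsilon_{k+1}$, so $D_k\subseteq D_{k+1}$. Let $G_\infty=F/\bigcup_kD_k$. By Step 2, $G_k=F/D_k$ maps onto $G_\infty$.

The maps $L_k\to G_k\to G_\infty$ fit together to a homomorphism $L\to G_\infty$. Given $\ell\in L$ and $i$, both $\ell$ and $x_i\ell x_i^{-1}$ lie in $L_k$ for large $k$, that is, $\ell\in E_{k,i}$. Hence in $G_\infty$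
$$t_i\,\ell\,t_i^{-1}=x_i\ell x_i^{-1}\qquad(\ell\in L,\ 1\le i\le n).$$
Replacing $\ell$ by $x_i^{-1}\ell x_i$ gives the same with $t_i^{-1},x_i^{-1}$. Since $A$ is free, $x_i\mapsto t_i$ defines a homomorphism $A\to G_\infty$, and the image of each $a\in A$ conjugates the image of $\ell$ to the image of $a\ell a^{-1}$. So there is a homomorphism $P=(L\times1)\rtimes\delta(A)\to G_\infty$ with $(\ell,1)\mapsto\ell$ and $\delta(x_i)\mapsto t_i$. The composite $G_\infty\to P\to G_\infty$, with first map induced by $(\beta,\alpha)$, fixes the generators $t_i,\rho_j$, so it is the identity. Thus $G_\infty\to P=F/D$ is injective, which says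
$$D=\bigcup_kD_k. \tag{9}$$

**Step 4: reduce to showing that no $\psi_k$ is injective.** Suppose $D$ is the normal closure of a finite set. By (9) that set lies in some $D_k$, which is normal, so $D=D_k$. Then $\psi_k:F/D_k\to F/D=P$ is an isomorphism. We have to contradict this.

**The third example of Section 4, by hand.** Let $A=\langle a,b\rangle$, $\rho=b$, and $b_i=a^iba^{-i}$; the $b_i$ ($i\in\mathbb Z$) form a free basis of $L$. Any $g\in A$ with $|g|\le k$ can be written $g=c\,a^i$, where $c$ is a product of elements $b_s^{\pm1}$ with $|s|\le k$, and $|i|\le k$ (the $s$ and $i$ are partial exponent sums of $a$ in $g$). So $gbg^{-1}=c\,b_i\,c^{-1}$, and $L_k$ is free on $b_{-k},\dots,b_k$. Further, $E_{k,a}=\langle b_{-k},\dots,b_k\rangle\cap\langle b_{-k-1},\dots,b_{k-1}\rangle=\langle b_{-k},\dots,b_{k-1}\rangle$, since subsets of a basis generate subgroups that intersect in the subgroup generated by the common part. The element $d_{k+1}$ of (6) maps under $\varepsilon_k$ to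
$$t_b\,b_0^{-1}\;t_a\,b_k\,t_a^{-1}\;b_0\,t_b^{-1}\;t_a\,b_k^{-1}\,t_a^{-1},$$
because $\varepsilon_k(a^kya^{-k})=b_k$. Adjacent stable letters that are inverse to each other occur only around $b_k$ and $b_k^{-1}$, and $b_k^{\pm1}\notin E_{k,a}$. So there is no pinch, and by Britton's Lemma $d_{k+1}\notin D_k$. Hence $D\ne D_k$ for all $k$, and $D$ is not finitely normally generated.

This used an explicit basis of $L_k$. For the groups $L$ that we shall need, we have none. The general argument uses only that $P$ contains the two commuting subgroups $L\times1$ and $1\times L$.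

**Step 5: let $P$ act on the tree of $G_k$.** Suppose $\psi_k$ is an isomorphism and identify $G_k$ with $P$. Then $P$ acts without inversions on the Bass–Serre tree of (8), with vertex stabilizers the conjugates of $L_k\times1$. All of these lie in the normal subgroup $L\times1$.

Pick $1\ne v\in L$ and let $\tau=(1,v)$, which is in $P$ because $v\in L$. Since $\tau\notin L\times1$, it fixes no vertex. So $\tau$ is hyperbolic, with an axis $C$. Each $g\in L\times1$ commutes with $\tau$, so $gC$, the axis of $g\tau g^{-1}=\tau$, equals $C$. An automorphism of a line is a translation or reverses the direction, and one that reverses the direction conjugates a translation to its inverse. As $g$ commutes with the nontrivial translation $\tau|_C$, it acts on $C$ by a translation. This gives a homomorphism $L\times1\to\mathbb Z$ whose kernel fixes $C$ pointwise and contains $[L,L]\times1$. Hence $[L,L]\times1$ lies in the stabilizer of a vertex of $C$. That stabilizer is $(g_1,g_2)(L_k\times1)(g_1,g_2)^{-1}=g_1L_kg_1^{-1}\times1$ for some $(g_1,g_2)\in P$. So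
$$[L,L]\subseteq J:=g_1L_kg_1^{-1},\qquad J\subseteq L\ \text{finitely generated}. \tag{10}$$

**Step 6: contradiction.** By the fact on free groups, $L$ is free of infinite rank; this is where $L\ne 1$ and $A/L$ infinite are used. The finitely many generators of $J$ involve finitely many elements of a basis of $L$. Let $b\ne b'$ be two other basis elements. Then $[b,b']$ is not in the subgroup generated by those finitely many, so $[b,b']\notin J$, against (10). $\square$

**Remark (Steps 5 and 6 with Britton's Lemma only).** The computation in the example can be adapted, if one prefers to avoid trees. Since $L\neq1$ has infinite index, $n\ge2$. For each $i$ choose $j\ne i$ and $v_i\in L$ whose reduced word begins and ends with a letter $x_j^{\pm1}$: take $1\ne v\in L$; if $v$ is a power of $x_j$ use $v$, otherwise use $x_j^Mvx_j^{-M}$ with $M$ large. Let $k$ be so large that $L_k$ contains all $v_i$. As $L$ is not finitely generated, $L_k\ne L$, so $L_k$ is not normal in $A$, and there are $i$, $\epsilon=\pm1$, $e\in L_k$ with $x_i^{\epsilon}ex_i^{-\epsilon}\notin L_k$. Write $v=v_i$ and let $t_v$ be the word $v$ with every $x$ replaced by $t$.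 Then $\psi_k(t_vv^{-1})=(v,v)(v^{-1},1)=(1,v)$ commutes with $\psi_k(t_i^\epsilon et_i^{-\epsilon})=(x_i^\epsilon ex_i^{-\epsilon},1)$. But the commutator
$$t_v\,v^{-1}\;t_i^\epsilon\,e\,t_i^{-\epsilon}\;v\,t_v^{-1}\;t_i^\epsilon\,e^{-1}\,t_i^{-\epsilon}$$
has no pinch: $t_v$ is reduced, it begins and ends with letters of index different from $i$, and the choice of $e$ excludes pinches around $e^{\pm1}$. So $\psi_k$ is not injective for all large $k$. Thus $D_k\ne D$ for all large $k$, hence for all $k$ since the $D_k$ ascend, and this contradicts Step 4.

## 7. Groups $Q_w$ that are trivial or infinite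

By the Novikov–Boone theorem, fix $H=\langle h_1,\dots,h_d\mid\sigma_1,\dots,\sigma_p\rangle$ with undecidable word problem, all $\sigma_i$ nonempty words. Put $u_0=q$ and $u_i=h_iq$ for $1\le i\le d$, where $q$ is a new letter. For a word $w$ in the $h_i^{\pm1}$ let $Q_w$ have generators $h_1,\dots,h_d,q,v_0,\dots,v_d,z,r,s,t$ and relators
$$\begin{aligned}&\sigma_1,\dots,\sigma_p;\qquad v_i^{-1}u_iv_iu_i^{-2},\quad z^{-1}v_izv_i^{-2}\quad(0\le i\le d);\\ &s^{-1}rsr^{-2};\qquad t^{-1}sts^{-2};\qquad z^{-1}r;\qquad t^{-1}wqw^{-1}q^{-1}.\end{aligned} \tag{11}$$
Only the last relator depends on $w$. The chain of dominoes is $t$, then $s$, then $r=z$, then the $v_i$, then the $u_i$.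

Two choices deserve a comment. We use $u_i=h_iq$ rather than $h_i$, because $h_i$ might have finite order: if $h^2=1$, the relation $v^{-1}hv=h^2$ kills $h$ at once. And the first domino is $t=[w,q]$ rather than $t=w$, because $w$ might have finite order, while $[w,q]$ has infinite order whenever $w\neq1$.

**Lemma 5.** If $w=1$ in $H$ then $Q_w=1$. If $w\ne1$ in $H$ then $Q_w$ is infinite.

**Step 1: collapse when $w=1$.** The $\sigma_i$ are relators of $Q_w$, so $w=1$ in $Q_w$, and the last relator gives $t=1$. By (7), used repeatedly: $s=s^2$, so $s=1$; then $r=r^2$, so $r=1$ and $z=r=1$; then $v_i=v_i^2$, so $v_i=1$; then $u_i=u_i^2$, so $u_i=1$. Hence $q=u_0=1$ and $h_i=u_iq^{-1}=1$.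

From now on $w\ne1$ in $H$. We build $Q_w$ from injective pieces.

**Step 2: the part $K$ generated by $h_i,q,v_i,z$.** Let $B=H*\langle q\rangle$. Killing $H$ sends each $u_i$ to $q$, so $u_i$ has infinite order, and $u_i\mapsto u_i^2$ is an isomorphism $\langle u_i\rangle\to\langle u_i^2\rangle$. So
$$J=\langle B,v_0,\dots,v_d\mid v_i^{-1}u_iv_i=u_i^2\rangle$$
is an HNN extension of $B$. Killing $B$ maps $J$ onto the free group on the $v_i$. Hence the $v_i$ freely generate a subgroup $V$ of $J$, and $V\cap B=1$, since $V$ maps injectively and $B$ maps to $1$. The $v_i^2$ freely generate a subgroup of $V$, as a reduced word in the $v_i^2$ is a reduced word in the $v_i$. So $v_i\mapsto v_i^2$ is an isomorphism from $V$ onto $\langle v_0^2,\dots,v_d^2\rangle$, and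
$$K=\langle J,z\mid z^{-1}v_iz=v_i^2\ (0\le i\le d)\rangle$$
is an HNN extension of $J$. In particular $B\subseteq J\subseteq K$.

**Step 3: a free subgroup of rank 2 in $K$.** Put $\kappa=wqw^{-1}q^{-1}\in B$. Since $w\ne1$, for $b\ge1$ the power $\kappa^b$ is an alternating product of $4b$ nontrivial elements of $H$ and $\langle q\rangle$, so $\kappa^b\neq1$ in $B$. Thus $\kappa$ has infinite order, and $\kappa^b\notin V$ for $b\ne0$, because $V\cap B=1$. Take a nontrivial freely reduced word in $z,\kappa$. If $z$ does not occur, it is $\kappa^b$ with $b\ne0$, hence $\ne1$. If $z$ occurs, then between adjacent letters $z^{\epsilon}$ and $z^{-\epsilon}$ stands some $\kappa^b$ with $b\ne0$. Both associated subgroups lie in $V$, so there is no pinch, and the word is $\neq1$ by Britton's Lemma. So $z,\kappa$ freely generate a free group of rank 2.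

**Step 4: the part generated by $r,s,t$.** In $BS=\langle r,s\mid s^{-1}rs=r^2\rangle$ the base generator $r$ has infinite order. Killing $r$ shows that $s$ has infinite order, and that $r^a=s^b$ implies $b=0$, hence $a=0$; so $\langle r\rangle\cap\langle s\rangle=1$. Therefore $Q'=\langle BS,t\mid t^{-1}st=s^2\rangle$ is an HNN extension of $BS$. Its associated subgroups lie in $\langle s\rangle$, which contains no $r^b$ with $b\neq0$. As in Step 3, $r,t$ freely generate a free group of rank 2.

**Step 5: amalgamate.** The relators (11) are those of $K$, those of $Q'$, and the identifications $z=r$, $\kappa=t$. By Steps 3 and 4 these identify two free groups of rank 2 along bases. So $Q_w$ is the amalgamated product of $K$ and $Q'$ along $z=r,\ \kappa=t$. It contains $K$, hence $B$, hence the infinite cyclic group $\langle q\rangle$. $\square$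

## 8. Assembling Theorem 1

Rename the generators of $Q_w$ as $x_1,\dots,x_n$ and the words in (11) as $\rho_1,\dots,\rho_m$. They are nonempty, $n$ and $m$ do not depend on $w$, and only $\rho_m=\rho_m(w)$ does. Let $A,L,F,D$ be as in Section 1. Then $A/L=Q_w$, and $L\ne1$ because the relator $z^{-1}r$ is nontrivial in $A$. Take $\Gamma$ and $R$ as in Section 3 with these $n,m$; they are fixed. Let $S_w$ be the system (5). Only its rules for $y_m$ and $\bar y_m$ depend on $w$, and $w\mapsto S_w$ is computable. By Lemma 3(a) both systems are convergent and linear.

If $w=1$ in $H$, then $A/L=1$ by Lemma 5, $D$ is finitely normally generated by Proposition 4(a), and $U$ exists by Lemma 3(b). If $w\ne1$ in $H$, then $A/L$ is infinite by Lemma 5, $D$ is not finitely normally generated by Proposition 4(b), and no $U$ exists by Lemma 3(b). This is (3), and the problem is undecidable.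

The set of $w$ with $w=1$ in $H$ is r.e. (enumerate consequences of the relators) and undecidable, so it is not co-r.e. If the set of yes-instances were co-r.e., then by (3) so would be this set. This proves Theorem 1. $\blacksquare$

## 9. A version with nonempty words

Theorem 1 uses many unary symbols. For Theorem 2 we encode the letters by terms over a small signature, and there the rules with right side $\lambda$ cause trouble. For instance, encode letters over two unary symbols $a,b$ by words $c_i=aab^iab^{N+1-i}$ ($1\le i\le N$, as in Section 11), and let a rule erase $c_j$. Then $a\,c_j\,ab^iab^{N+1-i}$ contains only the code word $c_j$, but after the erasure it becomes $c_i$: a new code word has appeared out of debris. So first we remove $\lambda$.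

Let $\Gamma_e=\Gamma\cup\{e\}$, and on $\Gamma_e^+$ (nonempty words) consider
$$R_e:\quad x_i\bar x_i\to e,\ \ \bar x_ix_i\to e,\ \ y_j\to e,\ \ \bar y_j\to e,\ \ ee\to e,\ \ ea\to a,\ \ ae\to a\quad(a\in\{x_i,\bar x_i\}), \tag{12}$$
and let $S_{e,w}$ be the same with $y_j\to\rho_j$, $\bar y_j\to\bar\rho_j$ in place of $y_j\to e$, $\bar y_j\to e$. All sides are nonempty, since the $\rho_j$ are. Extend $\alpha,\beta$ to $\Gamma_e^+$ by $e\mapsto1$.

**Lemma 6.** Both systems are convergent, and their congruences on $\Gamma_e^+$ are the kernels of $\alpha$ and $\beta$. Let $\theta_e$ be the intersection of these congruences. Then $\theta_e$ is a finitely generated semigroup congruence iff $w=1$ in $H$.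

**Convergence.** The pair (number of $y_j,\bar y_j$; length) decreases as before. An irreducible word contains no $y_j,\bar y_j$, and a letter $e$ in it can have no neighbor. So the irreducible words are $e$ and the nonempty freely reduced words over the $x_i,\bar x_i$. These represent the elements of $A$ uniquely ($e$ represents $1$). The rules of $R_e$ preserve $\alpha$ and those of $S_{e,w}$ preserve $\beta$, so the argument of Lemma 3(a) applies. Hence $\theta_e$ is the kernel of $(\beta,\alpha):\Gamma_e^+\to P$.

**Finite generation.** By Section 8 it suffices to show that $\theta_e$ is finitely generated iff $D$ is finitely normally generated. If finitely many pairs $(u_i,v_i)$ generate $\theta_e$, let $D'\subseteq D$ be the normal closure of the $u_iv_i^{-1}$ (with $e=1$). Represent $d\in D$ by a nonempty word. Then $d\,\theta_e\,e$, and each replacement preserves the coset modulo $D'$, so $d\in D'$; thus $D=D'$. Conversely, let $D$ be the normal closure of elements given by nonempty words $d_1,\dots,d_q$. Take the pairs $(a\bar a,e),(\bar aa,e),(ea,a),(ae,a),(e\bar a,\bar a),(\bar ae,\bar a)$ for $a\in\{x_i,y_j\}$, together with $(ee,e)$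 and $(d_i,e)$. In the quotient they define, $e$ is an identity and every generator has an inverse, so the quotient is the group $F/D$, and these pairs generate $\theta_e$. $\square$

## 10. Encoding letters by terms without overlaps

Write $\Delta=\Gamma_e$. Positions in a term are finite sequences of argument numbers, $\varepsilon$ is the root, and $T|_q$ is the subterm of $T$ at $q$. For each $\gamma\in\Delta$ let $p_\gamma$ be a term over $\Sigma$ with exactly one variable occurrence, at a position $h_\gamma\neq\varepsilon$. Let $p_\gamma(s)$ be the result of substituting $s$ there. We assume: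

**(NO)** If $T=p_\gamma(s)$, $q$ is a position of $T$ that is not $h_\gamma$ or below it, and $T|_q=p_\delta(t)$ for some $\delta,t$, then $q=\varepsilon$ and $\gamma=\delta$.

To see what this excludes, let $a,b$ be unary. The choice $p_1=a(b(x))$, $p_2=a(b(b(x)))$ violates (NO) at $q=\varepsilon$, because $a(b(b(x)))=p_1(b(x))=p_2(x)$. The choice $p=a(a(x))$ violates it below the root: $p(a(x))=a(a(a(x)))$ contains $p(x)$ at position $1$, above the hole.

For $u=\gamma_1\cdots\gamma_q\in\Delta^+$ put $\varphi(u)(x)=p_{\gamma_1}(\cdots p_{\gamma_q}(x)\cdots)$. For finite $V\subseteq\Delta^+\times\Delta^+$ put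
$$\varphi(V)=\{\varphi(u)(x)\to\varphi(v)(x):(u,v)\in V\}.$$
This is a linear TRS on $\Sigma$: left sides are not variables, and each side has exactly one variable occurrence.

We decode into the larger alphabet $\Sigma'=\Sigma\sqcup\Delta$, the letters of $\Delta$ being unary. Define $\tau:T_\Sigma(X)\to T_{\Sigma'}(X)$ by $\tau(x)=x$, $\tau(p_\gamma(s))=\gamma(\tau(s))$, and $\tau(g(t_1,\dots,t_k))=g(\tau(t_1),\dots,\tau(t_k))$ if $g(t_1,\dots,t_k)$ is not an instance of any $p_\gamma$. By (NO) at $q=\varepsilon$, a term is an instance of at most one $p_\gamma$, and then $s$ is determined; so $\tau$ is well defined. Let $\pi$ expand every $\gamma$ to $p_\gamma$. Then $\pi\tau=\mathrm{id}$. Pairs of $V$ are also read as rules $u(x)\to v(x)$ on $T_{\Sigma'}(X)$.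

**Lemma 7.** If $s\to_{\varphi(V)}t$, then $\tau(s)\to_V\tau(t)$. Moreover $s\leftrightarrow_{\varphi(V)}^*t\iff\tau(s)\leftrightarrow_V^*\tau(t)$.

**Step 1: replacing one code term does not disturb the decoding around it.** We claim: if $T|_q=p_\gamma(a)$ and $T'=T[p_\delta(a')]_q$ (the subterm at $q$ is replaced), then there is a context $C'$ with $\tau(T)=C'[\tau(p_\gamma(a))]$ and $\tau(T')=C'[\tau(p_\delta(a'))]$. We use induction on $|q|$; for $q=\varepsilon$ it is trivial. Let $q\ne\varepsilon$.

Suppose $T=p_\kappa(b)$. By (NO), $q$ is $h_\kappa$ or below it. So $T'=p_\kappa(b')$, where $b'$ arises from $b$ by the same replacement at a shorter position. The induction gives a context for $b,b'$; put $\kappa$ on top.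

Suppose $T$ is not an instance of any $p_\kappa$. Then neither is $T'$: if $T'=p_\kappa(b')$, then (NO), applied to $T'|_q=p_\delta(a')$ with $q\ne\varepsilon$, says that $q$ is $h_\kappa$ or below it; as $T$ and $T'$ differ only at $q$, $T$ would be an instance of $p_\kappa$ too. So $\tau$ acts argumentwise at the root of both terms, and induction applies in the argument containing $q$.

**Step 2: conclude.** Let $s=C[\varphi(u)(a)]$ and $t=C[\varphi(v)(a)]$ with $(u,v)\in V$. As $u,v$ are nonempty, both replaced subterms are instances of code terms, and Step 1 applies. Since $\tau(\varphi(u)(a))=u(\tau(a))$, and likewise for $v$, we get $\tau(s)=C'[u(\tau(a))]\to_VC'[v(\tau(a))]=\tau(t)$. This gives the first statement and "$\Rightarrow$". For "$\Leftarrow$", apply $\pi$ to a derivation: $\pi(C'[u(b)])=\pi(C')[\varphi(u)(\pi(b))]$, where $\pi(C')$ has one hole since each $p_\gamma$ has one variable occurrence. So $V$-steps become $\varphi(V)$-steps; and $\pi\tau=\mathrm{id}$. $\square$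

Next we describe $\leftrightarrow_V^*$ on $T_{\Sigma'}(X)$. Each term of $T_{\Sigma'}(X)$ is uniquely $w(B)$ with $w\in\Delta^*$ and $B$ either a variable or of the form $g(t_1,\dots,t_k)$ with $g\in\Sigma$. For a semigroup congruence $\theta$ on $\Delta^+$ define $w(B)\,\hat\theta\,w'(B')$ recursively: $w=w'=\lambda$ or $(w,w')\in\theta$; and either $B=B'\in X$, or $B,B'$ have the same root symbol in $\Sigma$ and $t_i\,\hat\theta\,t_i'$ for all $i$. Then
$$\text{if }V\text{ generates }\theta,\text{ then }\leftrightarrow_V^*=\hat\theta\text{ on }T_{\Sigma'}(X);\qquad \widehat{\theta\cap\theta'}=\hat\theta\cap\hat\theta'. \tag{13}$$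
Indeed, a $V$-step rewrites inside one maximal $\Delta$-block and keeps it nonempty, since rule sides are nonempty; so it relates $\hat\theta$-equivalent terms, and $\hat\theta$ is an equivalence relation. Conversely, $\hat\theta$-equivalent terms are joined by rewriting their corresponding blocks one after the other. The second formula follows by induction on terms from the definition.

**Lemma 8.** Let $V_1,V_2\subseteq\Delta^+\times\Delta^+$ be finite, generating congruences $\theta_1,\theta_2$. Put $\theta=\theta_1\cap\theta_2$ and $I=\leftrightarrow^*_{\varphi(V_1)}\cap\leftrightarrow^*_{\varphi(V_2)}$. The following are equivalent: (i) $\theta$ is finitely generated; (ii) $I=\leftrightarrow_U^*$ for a TRS $U$ on $\Sigma$; (iii) $I$ is the equational theory generated by a finite set $U$ of equations.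

*Proof.* By Lemma 7 and (13), $s\,I\,t\iff\tau(s)\,\hat\theta\,\tau(t)$.

(i)$\Rightarrow$(ii): if a finite set $V$ generates $\theta$, then $s\leftrightarrow^*_{\varphi(V)}t\iff\tau(s)\,\hat\theta\,\tau(t)\iff s\,I\,t$, so $U=\varphi(V)$ works. (ii)$\Rightarrow$(iii) holds because $\leftrightarrow_U^*$ is the theory generated by $U$.

(iii)$\Rightarrow$(i): for $(s,t)\in U$ we have $\tau(s)\,\hat\theta\,\tau(t)$. Let $V$ be the finite set of all pairs of corresponding nonempty blocks of $\tau(s),\tau(t)$, for $(s,t)\in U$. Then $V\subseteq\theta$, and $\tau(s)\leftrightarrow_V^*\tau(t)$, so $s\leftrightarrow^*_{\varphi(V)}t$ for $(s,t)\in U$ by Lemma 7. As $\leftrightarrow_{\varphi(V)}^*$ is an equational theory, $I\subseteq\leftrightarrow^*_{\varphi(V)}$. Now let $(w_1,w_2)\in\theta$. Since $\tau(\varphi(w_i)(x))=w_i(x)$, we have $\varphi(w_1)(x)\,I\,\varphi(w_2)(x)$, hence $\varphi(w_1)(x)\leftrightarrow^*_{\varphi(V)}\varphi(w_2)(x)$, and by Lemma 7 $w_1(x)\leftrightarrow_V^*w_2(x)$. By (13), $(w_1,w_2)$ is in the congruence generated by $V$. So $V$ generates $\theta$. $\square$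

Condition (iii) looks superfluous now, but it is what Section 12 needs.

**Lemma 9.** $\varphi(R_e)$ and $\varphi(S_{e,w})$ are convergent.

*Proof.* Let $V$ be $R_e$ or $S_{e,w}$. On $T_{\Sigma'}(X)$ each $V$-step lowers (number of $y_j,\bar y_j$; size) lexicographically, so by Lemma 7 $\varphi(V)$ terminates. If $s$ is $\varphi(V)$-irreducible, then $\tau(s)$ is $V$-irreducible: if $\tau(s)=C[u(b)]$ with $u$ a left side of $V$, then $s=\pi\tau(s)$ contains $\varphi(u)(\pi(b))$. Let $s\leftrightarrow^*_{\varphi(V)}t$ with $s,t$ irreducible. By Lemma 7 and (13), corresponding blocks of $\tau(s),\tau(t)$ are both empty or congruent, and they are irreducible words, so they are equal by Lemma 6. Hence $\tau(s)=\tau(t)$ and $s=\pi\tau(s)=\pi\tau(t)=t$. $\square$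

## 11. Two unary symbols, or a constant and a symbol of arity at least 2

For part 1 of Theorem 2, let $N=|\Delta|$ and number $\Delta$ by $1,\dots,N$. It suffices to give code terms $p_1,\dots,p_N$ over $\Sigma$ satisfying (NO). Then $\varphi(R_e)$ and $\varphi(S_{e,w})$ are linear, and convergent by Lemma 9; $\varphi(R_e)$ is fixed; and by Lemmas 8 and 6 the answer for this pair is "yes" iff $w=1$ in $H$.

**Two unary symbols $a,b$.** Let $p_i(x)=c_i(x)$ with $c_i=aab^iab^{N+1-i}$. All $c_i$ have length $N+4$ and they are distinct, so at $q=\varepsilon$ the index is determined. A violation of (NO) at $q\ne\varepsilon$, above the hole, would give a proper nonempty suffix of some $c_i$ that is a prefix of some $c_j$. If its length is $\ge2$, it begins with $aa$; but $aa$ occurs in $c_i$ only at the beginning. If its length is $1$, it is $a$; but $c_i$ ends in $b$. So (NO) holds.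

**A constant $c$ and a symbol $f$ of arity $k\ge2$.** Let $d_0=c$, $d_{i+1}=f(c,d_i,c,\dots,c)$, and $p_i(x)=f(d_i,x,c,\dots,c)$ for $1\le i\le N$. The $d_i$ have different sizes, so they are distinct, and at $q=\varepsilon$ the first argument determines $i$. The other positions not at or below the hole lie in $d_i$ or in the last $k-2$ arguments. They carry subterms $c$ or $d_l=f(c,\dots)$ with $l\ge1$. The first is a constant, and the second has first argument $c$, which differs from all $d_j$ with $j\ge1$. So neither is an instance of any $p_j$, and (NO) holds. This proves part 1. $\blacksquare$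

## 12. Two non-constant symbols of any arity

For part 2, let $a,b\in\Sigma$ be distinct non-constant symbols. The idea is to make them behave like unary symbols by declaring, in both systems, that only the first argument matters.

Let $\Sigma''$ be $\Sigma$ with $a,b$ replaced by unary symbols $a',b'$. For $t\in T_\Sigma(X)$ let $t^\circ$ be obtained by recursively replacing $a(t_1,\dots,t_k)$ by $a'(t_1^\circ)$, and likewise for $b$. For $t\in T_{\Sigma''}(X)$ let $t^\bullet$ be obtained by recursively replacing $a'(t_1)$ by $a(t_1^\bullet,\dots,t_1^\bullet)$, and likewise for $b'$. Let $E_0$ consist of the rule $a(x,y_2,\dots,y_k)\to a(x,\dots,x)$ and the analogous rule for $b$; if $a$ or $b$ is unary, its rule is trivial and is omitted. For example, if $a$ is binary, then $a(x,y)^\circ=a'(x)$ and $a'(x)^\bullet=a(x,x)$, which is $E_0$-equivalent to $a(x,y)$. In general,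
$$(t^\bullet)^\circ=t\quad(t\in T_{\Sigma''}(X)),\qquad (t^\circ)^\bullet\leftrightarrow_{E_0}^*t\quad(t\in T_\Sigma(X)). \tag{14}$$
The second follows by induction: for $t=a(t_1,\dots,t_k)$, $(t^\circ)^\bullet=a((t_1^\circ)^\bullet,\dots,(t_1^\circ)^\bullet)\leftrightarrow_{E_0}^*a(t_1,\dots,t_1)\leftrightarrow_{E_0}^*a(t_1,\dots,t_k)$, and for other symbols one argues argumentwise.

Let $R'',S''$ be the TRSs on $\Sigma''$ from Section 11, with the two unary symbols $a',b'$; $R''$ is fixed. For a set $W$ of pairs let $W^\bullet=\{(l^\bullet,r^\bullet):(l,r)\in W\}$. Put $R=R''^\bullet\cup E_0$ and $S=S''^\bullet\cup E_0$. These are TRSs on $\Sigma$, because $t^\bullet$ is a variable only if $t$ is, and $t$ and $t^\bullet$ have the same variables.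

**Step 1: transfer of derivability.** For any finite set $W$ of equations over $\Sigma''$,
$$s,t\text{ are equal modulo }W^\bullet\cup E_0\iff s^\circ,t^\circ\text{ are equal modulo }W. \tag{15}$$
"$\Rightarrow$": the map $^\circ$ commutes with substitutions; a context becomes a context or drops its hole; an equation of $W^\bullet$ becomes one of $W$ by (14), and an equation of $E_0$ becomes an identity. So each step becomes a step or an identity. "$\Leftarrow$": the map $^\bullet$ commutes with substitutions and may copy the hole of a context. So a step over $W$ becomes finitely many steps over $W^\bullet$, the copies being rewritten one by one. Hence $(s^\circ)^\bullet$ and $(t^\circ)^\bullet$ are equal modulo $W^\bullet$, and by (14) $s,t$ are equal modulo $W^\bullet\cup E_0$.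

**Step 2: the answers agree.** Let $I$ and $I''$ be the intersections for $(R,S)$ and $(R'',S'')$. By (15), applied to $R''$ and $S''$, $s\,I\,t\iff s^\circ\,I''\,t^\circ$.

If $I''=\leftrightarrow_{U''}^*$ for a TRS $U''$, then $U=U''^\bullet\cup E_0$ is a TRS, and by (15) $s\leftrightarrow_U^*t\iff s^\circ\,I''\,t^\circ\iff s\,I\,t$.

Conversely let $I=\leftrightarrow_U^*$ for a TRS $U$. We claim that the finite set $U^\circ=\{(l^\circ,r^\circ):l\to r\in U\}$ generates the equational theory $I''$. Each $(l,r)$ lies in $I$, so $U^\circ\subseteq I''$. If $s\,I''\,t$, then $s^\bullet\,I\,t^\bullet$, since $(s^\bullet)^\circ=s$ and $(t^\bullet)^\circ=t$. So $s^\bullet\leftrightarrow_U^*t^\bullet$, and applying $^\circ$ to this derivation gives a derivation of $(s,t)$ from $U^\circ$. Note that $U^\circ$ need not be a TRS: dropping arguments may drop variables from a left side. But by Lemma 8, (iii)$\Rightarrow$(ii), $I''=\leftrightarrow_{U''}^*$ for some TRS $U''$.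

So the answer for $(R,S)$ is the answer for $(R'',S'')$, which is "yes" iff $w=1$ in $H$. This proves part 2. $\blacksquare$

## 13. One unary symbol and constants: Hilbert's basis theorem

For part 3, let $E=\leftrightarrow_R^*\cap\leftrightarrow_S^*$, an equational theory, and let $C$ be the set of constants of $\Sigma$. If $\Sigma=C$, every rule has the form $c\to d$ with $c,d\in C$. Then a variable is equivalent only to itself, and $U=\{c\to d:\ c,d\in C,\ c\,E\,d\}$ works.

Now let $f$ be the unary symbol. All terms are $f^i(b)$ with $b\in X\cup C$. Two things are needed: a finite basis of equations, and a way to orient it. The second is not automatic. Let $R=\{f(x)\to c\}$ and $S=\{f(x)\to d\}$. Then $\leftrightarrow_R^*$ identifies all $f^i(b)$ with $i\ge1$ and $c$, and $\leftrightarrow_S^*$ does the same with $d$. So $E$ identifies exactly the terms $f^i(b)$ with $i\ge1$, among them $f(x)$ and $f(y)$. But $f(x)\to f(y)$ is not a legal rule. Here $U=\{f(x)\to f(c)\}$ does the job.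

**Step 1: finite basis.** An equation $f^i(b)=f^j(b')$ contains at most two variables. Since $E$ is closed under renaming variables, it is generated, as an equational theory, by its restriction $E_1$ to terms $f^i(b)$ with $b\in B:=\{x,y\}\cup C$. Consider the free module $\mathbb Z[T]^B$. As an abelian group it has the basis $T^ib$, which corresponds to the terms $f^i(b)$. For any equivalence $\sim$ on these terms compatible with $f$, let $M_\sim$ be the $\mathbb Z[T]$-submodule generated by all $T^ib-T^jb'$ with $f^i(b)\sim f^j(b')$. By compatibility with $f$, multiplying such a difference by $T$ gives another one, so $M_\sim$ is the additive span of these differences. Hence $\mathbb Z[T]^B/M_\sim$ is the free abelian group on the set of $\sim$-classes, and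
$$f^i(b)\sim f^j(b')\iff T^ib-T^jb'\in M_\sim. \tag{16}$$
So $\sim$ is recovered from $M_\sim$.

Let $M=M_{E_1}$. By Hilbert's basis theorem $M$ is generated by finitely many of the differences $T^ib-T^jb'$ that define it. Let $G\subseteq E_1$ be the corresponding finite set of pairs, and $\sim$ the $f$-compatible equivalence generated by $G$. Then $\sim\ \subseteq E_1$ gives $M_\sim\subseteq M$, and $M_\sim$ contains the generators of $M$. So $M_\sim=M$, and $\sim\ =E_1$ by (16). Thus the finite set $G$ generates $E$.

**Step 2: orientation when $E$ is trivial**, that is, $x\,E\,y$ for distinct variables, so that all terms are $E$-equivalent. If $C=\emptyset$, all rules of $R$ and $S$ have the form $f^i(x)\to f^j(x)$, and then $f^i(x)\,E\,f^j(y)$ implies $x=y$. So here $C\ne\emptyset$. Take $c\in C$ and $U=\{f(x)\to x,\ f(x)\to c\}$. It gives $x\leftrightarrow_U^*c$, so it generates the trivial theory.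

**Step 3: orientation when $E$ is nontrivial.** A variable $x$ is then $E$-equivalent only to terms $f^j(x)$: if $x\,E\,f^j(b)$ with $b\in(X\cup C)\setminus\{x\}$, substitute a variable $x'\ne x$ for $x$ to get $x'\,E\,f^j(b)$, hence $x\,E\,x'$, which is excluded. So each nonidentical pair in $G$ has, up to symmetry, one of the following forms, and we replace it by rules as indicated.

* $f^i(z),f^j(z)$ with $i>j$ and $z$ a variable: the rule $f^i(z)\to f^j(z)$.
* $f^i(z),f^j(c)$ with $z$ a variable and $c\in C$; then $i\ge1$: the rule $f^i(z)\to f^j(c)$.
* $f^i(c),f^j(d)$ with $c,d\in C$: the ground rule $f^i(c)\to f^j(d)$.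
* $f^i(x),f^j(y)$ with $x\ne y$; then $i,j\ge1$, and $C\ne\emptyset$ by the remark in Step 2. Pick $c\in C$ and take $f^i(x)\to f^j(c)$, $\ f^j(x)\to f^i(c)$, $\ f^i(c)\to f^j(c)$.

In the last case the three rules are instances, up to reversal and renaming, of the equation $f^i(x)=f^j(y)$ (put $y=c$; put $x=c$; put $x=y=c$), so they lie in $E$. They yield
$$f^i(x)\leftrightarrow f^j(c)\leftrightarrow f^i(c)\leftrightarrow f^j(y),$$
which recovers the equation. All these rules have nonvariable left sides that contain the variables of the right sides. So the resulting finite set $U$ is a TRS with $U\subseteq E$ and $G\subseteq\leftrightarrow_U^*$. Hence $\leftrightarrow_U^*=E$, which proves part 3 and completes Theorem 2. $\blacksquare$
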